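# Rogers semilattices in the Ershov hierarchy with exactly $k$ minimal elements

## 1. Singletons, and a search that cannot go wrong

We write $\langle\cdot,\cdot\rangle$ for a computable bijection $\mathbb N^2\to\mathbb N$, identify a set with its characteristic function, and write $\oplus$ for addition mod $2$ on bits.

**Definition (Ershov hierarchy).** Let $m\ge 1$. A set $A\subseteq\mathbb N$ is a *$\Sigma_m^{-1}$-set* if there is a computable $\{0,1\}$-valued function $g(x,s)$ with $g(x,0)=0$, $A(x)=\lim_s g(x,s)$, and $|\{s: g(x,s+1)\ne g(x,s)\}|\le m$ for all $x$.

So for each $x$ we start with the guess "not in" and may change our mind at most $m$ times. For $m=1$ these are the c.e. sets. For $m=2$ they are the differences $W\setminus W'$ of c.e. sets. Indeed, given $g$, let $W$ collect the $x$ whose guess is ever $1$ and $W'$ those whose guess later returns to $0$. Conversely, $W_s(x)(1-W'_s(x))$, with $W_0=W'_0=\emptyset$, starts at $0$ and runs at most through $0,1,0$.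

**Definition (numberings).** Let $S$ be a family of $\Sigma_m^{-1}$-sets. A *numbering* of $S$ is a surjection $\nu:\mathbb N\to S$. It is *$\Sigma_m^{-1}$-computable* if $\{\langle x,n\rangle: x\in\nu(n)\}$ is a $\Sigma_m^{-1}$-set. We write $\nu\le\mu$ if $\nu=\mu\circ f$ for some computable $f$, and $\nu\equiv\mu$ if $\nu\le\mu$ and $\mu\le\nu$. The *Rogers semilattice* $R(S,\Sigma_m^{-1})$ is the set of $\equiv$-classes of $\Sigma_m^{-1}$-computable numberings of $S$, ordered by $\le$. A *Friedberg numbering* is a one-to-one numbering. A numbering $\nu$ is *positive* if $\{(a,b):\nu(a)=\nu(b)\}$ is c.e.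

Suprema exist. For numberings $\nu_e$ with $e\in C=\{e_0,\dots,e_{l-1}\}$, let $\bigoplus_{e\in C}\nu_e$ be the numbering $l\cdot a+i\mapsto\nu_{e_i}(a)$ for $i<l$. It is computable if all the $\nu_e$ are. It lies above each $\nu_{e_i}$ via $a\mapsto la+i$. If $\nu_{e_i}\le\rho$ via $f_i$ for all $i$, then $la+i\mapsto f_i(a)$ reduces it to $\rho$.

**Proposition 1.** Let $S=\{\{n\}:n\in\mathbb N\}$ and $\nu(n)=\{n\}$. Then the class of $\nu$ is the least element of $R(S,\Sigma_1^{-1})$, hence its only minimal element.

*Proof.* Let $\mu$ be a $\Sigma_1^{-1}$-computable numbering of $S$. Given $n$, enumerate $\{\langle x,u\rangle:x\in\mu(u)\}$ until some $\langle n,u\rangle$ appears. It does appear, because $\mu$ is onto. Then $\mu(u)$ is a singleton containing $n$, so $\mu(u)=\{n\}=\nu(n)$. Put $f(n)=u$. $\square$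

A word about $n$, once seen, is final, and it identifies the set. Now go one level up, to $\Sigma_2^{-1}$, with the same family. The evidence can be withdrawn, and the proposition fails for this $\nu$.

**Failure at level 2.** We define $\mu$ on the indices $2n,2n+1$. Put $\mu(0)=\mu(1)=\{0\}$. For $n\ge1$ let both $\mu(2n)$ and $\mu(2n+1)$ start as $\{n\}$. If $\varphi_{n-1}(n)$ converges to $2n+i$ with $i\in\{0,1\}$, then at that stage remove $n$ from $\mu(2n+i)$ and put in $0$. No atom changes more than twice, so $\mu$ is $\Sigma_2^{-1}$-computable. One of the two indices $2n,2n+1$ keeps the value $\{n\}$, so $\mu$ is a numbering of $S$. Suppose $\nu=\mu\circ\varphi_e$, and let $n=e+1$ and $u=\varphi_e(n)$. If $u\in\{2n,2n+1\}$, then $\mu(u)=\{0\}\ne\{n\}$. Otherwise $u=2q+i$ with $q\neq n$, and $\mu(u)\in\{\{q\},\{0\}\}$, again not $\{n\}$. So $\nu\not\le\mu$.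

What changes in general? First, we need a way to keep some information irrevocable inside a $\Sigma_m^{-1}$-family with $m\ge2$. Second, we need a way to get $k$ minimal elements instead of one. The first need has a clean answer.

## 2. Coding one level of the hierarchy into the next

The aim is a c.e. set $F$ that uses up one change of every $\Sigma_{m+1}^{-1}$ approximation. If a bit $P(i)$ is presented as the set $F$ (for $0$) or $\overline F$ (for $1$), then an opponent who presents it with $m+1$ changes really has only $m$ changes left for $P(i)$.

Fix $m\ge1$. We first list all opponents. Let $q_e(z,s)=\varphi_e(z,t)$ for the greatest $t\le s$ such that $\varphi_{e,s}(z,0),\dots,\varphi_{e,s}(z,t)$ all converge, lie in $\{0,1\}$, start with $0$ and have at most $m+1$ changes. Let $q_e(z,s)=0$ if there is no such $t$. Then $q_e$ is uniformly computable and $q_e(z,0)=0$. Since $t$ is nondecreasing in $s$, the values $q_e(z,\cdot)$ follow (with repetitions, and after some initial zeros) a subsequence of a sequence with at most $m+1$ changes, so they have at most $m+1$ changes themselves. The limits of the $q_e$ are exactly all $\Sigma_{m+1}^{-1}$-sets. Put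
$$F=F^{(m)}=\{\langle e,i\rangle:\exists s\ q_e(\langle i,\langle e,i\rangle\rangle,s)=1\}.$$
This set is c.e.; enumerate it as $(F_s)$ with $F_0=\emptyset$.

**Lemma 2.**
(i) If $P\in\Sigma_m^{-1}$, then $\{\langle i,y\rangle:P(i)\oplus F(y)=1\}\in\Sigma_{m+1}^{-1}$.
(ii) If $Q\in\Sigma_{m+1}^{-1}$ and every column $Q^{[i]}=\{y:\langle i,y\rangle\in Q\}$ is $F$ or $\overline F$, then $P=\{i:Q^{[i]}=\overline F\}\in\Sigma_m^{-1}$.

*Proof.* (i) Let $p(i,s)$ approximate $P$ with at most $m$ changes. Then $p(i,s)\oplus F_s(y)$ starts at $0$ and has at most $m+1$ changes, because $F_s(y)$ changes at most once.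

(ii) We read off $P(i)$ at the one position where $F$ has been tuned against $Q$. Let $Q=\lim_s q_e$ and $y=\langle e,i\rangle$. Since $Q^{[i]}$ is $F$ if $P(i)=0$ and $\overline F$ if $P(i)=1$, we have $P(i)=Q(\langle i,y\rangle)\oplus F(y)$. If $q_e(\langle i,y\rangle,\cdot)$ is never $1$, then $y\notin F$, $Q(\langle i,y\rangle)=0$ and $P(i)=0$. If it is $1$ for the first time at stage $s_i$ (so $s_i\ge1$), then $y\in F$ and $P(i)=1-\lim_t q_e(\langle i,y\rangle,t)$. So approximate $P(i)$ by $0$ for $t<s_i$ and by $1-q_e(\langle i,y\rangle,t)$ for $t\ge s_i$. At $t=s_i$ the value is still $0$, and $q_e$ has already spent one change. So at most $m$ changes occur. $\square$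

For a set $A$ let
$$A'=\{\langle x,y\rangle:A(x)\oplus F(y)=1\}.$$
Column $x$ of $A'$ is $\overline F$ if $x\in A$ and $F$ otherwise. For example, $\{0\}'$ has column $0$ equal to $\overline F$ and all other columns equal to $F$. Since $F\neq\overline F$, the map $A\mapsto A'$ is injective.

**Corollary 3 (lifting).** Let $S$ be a family of $\Sigma_m^{-1}$-sets and $S'=\{A':A\in S\}$, with $F=F^{(m)}$. Then $S'$ is a family of $\Sigma_{m+1}^{-1}$-sets. The map sending $\nu$ to $n\mapsto\nu(n)'$ is a bijection between the $\Sigma_m^{-1}$-computable numberings of $S$ and the $\Sigma_{m+1}^{-1}$-computable numberings of $S'$. It preserves and reflects $\le$ and equality of values, and it preserves joins.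

*Proof.* By injectivity every numbering of $S'$ has the form $n\mapsto\nu(n)'$ for exactly one numbering $\nu$ of $S$. Again by injectivity, $\nu=\mu\circ f$ iff $\nu(\cdot)'=\mu(f(\cdot))'$, and $\nu(a)=\nu(b)$ iff $\nu(a)'=\nu(b)'$. Joins are defined valuewise, so they are preserved. Only computability needs an argument.

Let $P=\{\langle x,n\rangle:x\in\nu(n)\}$. We have $\langle x,y\rangle\in\nu(n)'$ iff $P(\langle x,n\rangle)\oplus F(y)=1$. So the computable permutation $\langle\langle x,y\rangle,n\rangle\mapsto\langle\langle x,n\rangle,y\rangle$ carries $\{\langle z,n\rangle:z\in\nu(n)'\}$ onto the set $Q$ whose column with index $i$ is $\{y:P(i)\oplus F(y)=1\}$. The class $\Sigma_{m+1}^{-1}$ is invariant under computable permutations. If $P\in\Sigma_m^{-1}$, then $Q\in\Sigma_{m+1}^{-1}$ by Lemma 2(i). If $Q\in\Sigma_{m+1}^{-1}$, then $P\in\Sigma_m^{-1}$ by Lemma 2(ii). Finally, Lemma 2(i) for a single set (again up to a permutation) shows that members of $S'$ are $\Sigma_{m+1}^{-1}$. $\square$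

Start from the singletons of Proposition 1 and lift $m-1$ times. For every $m\ge1$ this gives a family $S$ of $\Sigma_m^{-1}$-sets such that $R(S,\Sigma_m^{-1})$ has a least element, represented by a Friedberg numbering, and so exactly one minimal element. The case of one minimal element is done.

## 3. From one minimal element to $k$

The problem, from "COMPUTABLE NUMBERINGS ON THE APPROACH BY SORBI AND GONCHAROV", asks: for $n\ge0$ and $k\ge3$, is there a family $S$ of $\Sigma_{n+2}^{-1}$-sets such that $R(S,\Sigma_{n+2}^{-1})$ has exactly $k$ minimal elements? Its statement records two facts as known for every $m\ge2$. There is a family whose semilattice has two minimal elements, both Friedberg numberings, and a maximal element. There is also a family whose semilattice has a least element, which is a Friedberg numbering, and a maximal element.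

The answer is yes for every $n\ge0$ and $k\ge3$, in the following stronger form.

**Theorem 4.** Let $m\ge2$ and $k\ge1$. There is a family $S$ of $\Sigma_m^{-1}$-sets with $\Sigma_m^{-1}$-computable numberings $\nu_0,\dots,\nu_{k-1}$ such that:

1. $R(S,\Sigma_m^{-1})$ has exactly $k$ minimal elements, namely the (pairwise distinct) classes of $\nu_0,\dots,\nu_{k-1}$. Each $\nu_c$ is positive.
2. Every $\Sigma_m^{-1}$-computable numbering of $S$ is above some $\nu_c$. So $R(S,\Sigma_m^{-1})$ is a union of $k$ principal filters.
3. For nonempty $C,D\subseteq\{0,\dots,k-1\}$: $\bigoplus_{c\in C}\nu_c\le\bigoplus_{d\in D}\nu_d$ iff $C\subseteq D$. So the upper semilattice of nonempty subsets of a $k$-element set (with $\cup$) embeds, its atoms going to the minimal elements.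

With $m=n+2$ and $k\ge3$, item 1 answers the question.

Minimality itself will be cheap, by the following standard observation.

**Lemma 5.** Let $\nu$ be a positive numbering of $S$, and let $\mu$ be a numbering of $S$ with $\mu\le\nu$. Then $\nu\le\mu$. So a positive computable numbering is minimal.

*Proof.* Let $\mu=\nu\circ h$ with $h$ computable. Given $a$, search for an $n$ with $\nu(h(n))=\nu(a)$, by enumerating the c.e. set of pairs with equal values. Such an $n$ exists because $\mu$ is onto $S$. Then $\nu(a)=\mu(n)$, so $a\mapsto n$ is a reduction. $\square$

So we need $k$ pairwise incomparable positive numberings such that every numbering is above one of them. The last clause is the hard one.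

By Corollary 3 it suffices to treat $m=2$. The coding also lets us put an irrevocable component next to a genuine $\Sigma_2^{-1}$ component.

**Definition (mixed families).** Let $S$ be a set of pairs $(A,E)$ with $A,E\subseteq\mathbb N$. A numbering $\nu(n)=(A_n,E_n)$ of $S$ is *mixed computable* if $\{\langle x,n\rangle:x\in A_n\}$ is c.e. and $\{\langle x,n\rangle:x\in E_n\}$ is $\Sigma_2^{-1}$.

For example, $\nu(n)=(\{n\},\emptyset)$ is a mixed computable numbering of $\{(\{n\},\emptyset):n\in\mathbb N\}$. It is below every other one, by the search of Proposition 1 in the first component.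

**Lemma 6.** It suffices to prove Theorem 4 for mixed computable numberings of a suitable mixed family.

*Proof.* With $F=F^{(1)}$ put
$$\mathcal C(A,E)=\{2\langle x,y\rangle:A(x)\oplus F(y)=1\}\cup\{2x+1:x\in E\}.$$
The map $\mathcal C$ is injective, so every numbering of $\mathcal C[S]$ is $\mathcal C\circ\nu$ for exactly one numbering $\nu$ of $S$. Reducibility, equality of values and joins are preserved as in Corollary 3. The set $\{\langle z,n\rangle:z\in\mathcal C(\nu(n))\}$ is $\Sigma_2^{-1}$ iff its part with even $z$ and its part with odd $z$ both are. The odd part is $\Sigma_2^{-1}$ iff the second components are uniformly $\Sigma_2^{-1}$. By Lemma 2 with $m=1$, and the same re-pairing as in Corollary 3, the even part is $\Sigma_2^{-1}$ iff $\{\langle x,n\rangle:x\in A_n\}$ is $\Sigma_1^{-1}$, i.e. c.e. So $\nu$ is mixed computable iff $\mathcal C\circ\nu$ is $\Sigma_2^{-1}$-computable. Hence the theorem for the mixed family gives the theorem for $m=2$, and $m-2$ liftings by Corollary 3 give it for every $m\ge2$. $\square$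

## 4. Tags alone: two incomparable numberings, and a third that postpones its choice

Let us try $k=2$ using first components only. Let $U$ be a noncomputable c.e. set with an enumeration $(U_s)$, $U_0=\emptyset$, in which at most one number enters at each stage. Block $p$ consists of three numbers $B^p=3p$, $B^p_0=3p+1$, $B^p_1=3p+2$. As long as $p\notin U$, the family contains $\{B^p\},\{B^p_0\},\{B^p_1\}$. If $p$ enters $U$, then $B^p$ is absorbed by the other two, and the block contributes only $\{B^p,B^p_0\}$ and $\{B^p,B^p_1\}$. Numbering $\nu_c$ gives $B^p_d$ the set containing $B^p_d$, and sends the index $B^p$ to the set $\{B^p\}$ if $p\notin U$ and to $\{B^p,B^p_c\}$ if $p\in U$.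

This achieves a lot. Both $\nu_c$ are computable numberings. Both are positive, because the only coincidence is $\nu_c(B^p)=\nu_c(B^p_c)$ for $p\in U$. So both are minimal by Lemma 5. They are also incomparable. Suppose $\nu_0=\nu_1\circ g$ with $g$ computable. If $p\notin U$, then $\{B^p\}$ has only the $\nu_1$-index $B^p$, so $g(B^p)=B^p$. If $p\in U$, then $\nu_0(B^p)\ne\nu_1(B^p)$, so $g(B^p)\neq B^p$. Hence $U$ would be computable. The other direction is symmetric.

But there are numberings above neither. Let $\mu$ agree with $\nu_0$ and $\nu_1$ on the indices $B^p_d$, and let $\mu(B^p)=\{B^p\}$ until $p$ enters $U$. When $p$ enters $U$ at stage $s$, look at the pairs $(e,c)$ with $e\le s$, $c<2$, that are not yet satisfied and have $\varphi_{e,s}(B^p)=B^p$. If there are any, take the first one in a fixed list of all pairs, put $\mu(B^p)=\{B^p,B^p_{1-c}\}$ and call $(e,c)$ satisfied. If there are none, put $\mu(B^p)=\{B^p,B^p_0\}$. This $\mu$ is a computable numbering of the family. If $(e,c)$ is satisfied, then $\nu_c(B^p)\ne\mu(\varphi_e(B^p))$ for some $p$. Suppose $(e,c)$ is never satisfied but $\nu_c=\mu\circ\varphi_e$. Let $s_0\ge e$ be a stage after which no earlier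 pair of the list becomes satisfied. Then no $p$ enters $U$ at a stage $t>s_0$ with $\varphi_{e,t}(B^p)=B^p$. Therefore
$$p\notin U\iff\exists s>s_0\ \bigl(p\notin U_s\text{ and }\varphi_{e,s}(B^p)=B^p\bigr).$$
Here "$\Rightarrow$" holds because $B^p$ is the only $\mu$-index of $\{B^p\}$ when $p\notin U$. So $\overline U$ is c.e. and $U$ is computable, a contradiction. Thus $\nu_0\not\le\mu$ and $\nu_1\not\le\mu$.

The exact point of failure is this: $\mu$ may hold an index at $\{B^p\}$ and choose between the "colors" $0$ and $1$ only when $p$ enters $U$, after any reduction has already had to answer.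

## 5. A maximal set and an atom that cannot come back

Suppose for a moment that each numbering $\mu$ announced, for each block $p\notin U$, a color $c$ that it would follow from then on in that block. Different blocks might get different colors. That can be repaired by the choice of $U$.

**Fact (Friedberg, *J. Symb. Logic* 23 (1958)).** There is a *maximal* set $U$: $U$ is c.e., $\overline U$ is infinite, and for every c.e. $W$ either $W\cap\overline U$ or $\overline U\setminus W$ is finite.

The set of even numbers is not maximal: $W=\{x:x\equiv1\bmod 4\}$ splits its complement into two infinite parts. The same idea shows that a maximal $U$ is not computable. Otherwise $\overline U$ would be an infinite computable set, and it would split into two infinite computable sets.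

If finitely many c.e. sets $M_0,\dots,M_{k-1}$ ("announced color $c$") cover $\overline U$ up to a finite set, then some $M_c\cap\overline U$ is infinite, and so $M_c$ contains almost all of $\overline U$. That $c$ is right for almost all $p\notin U$. For $p\in U$ a reduction can simply wait until the block is finished.

It remains to force an announcement and to make it binding. To force it, we absorb a group $(B;B_0,\dots,B_{k-1})$ ourselves once $\mu$ has shown an index $u$ with $B$ in its first component. Then $\mu(u)$ must move to one of the $B_d$. Tags do not make this binding: if $V=B_1$ is later absorbed by $V_0$ and $V_1$, both receive all tags of $V$, and $\mu(u)$ may go to either. The binding comes from the second component, where $\mu$ has only two changes per atom.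

**A hand run with $k=2$.** Write a pair as (Tag, Con). Start with the cell $B$ carrying $(\{B\},\{B\})$ and with cells $B_0,B_1,V_0,V_1$ carrying $(\{B_0\},\emptyset)$, and so on. Wait until $\mu(u)$ shows $B$ in both components. Now absorb $B$, but drop the atom $B$ from the second component: $B_0$ gets $(\{B_0,B\},\emptyset)$ and $B_1$ gets $(\{B_1,B\},\emptyset)$. If nothing more happens, $\mu(u)$ must become one of these two pairs, so it must remove $B$ from its second component and show $B_0$ or $B_1$ in the first. Say it shows $B_1$. Both changes of the atom $B$ at index $u$ are spent, so $B$ will never be back in the second component of $\mu(u)$. Record this as the *name* $(B,1)$ on the cell $B_1$. If $B_1$ is later absorbed by $V_0,V_1$, put the atom $B$ into the second component of the target of the wrong color: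
$$V_0:(\{V_0,B_1,B\},\{B\}),\qquad V_1:(\{V_1,B_1,B\},\emptyset).$$
Now $\mu(u)$, which has $B_1$ in its first component, must be the pair of $V_0$ or of $V_1$, and $V_0$ is forbidden. So $\mu(u)$ follows color $1$.

Our own $\nu_c$ must respect the same budget. The index $B$ of $\nu_1$ travels $B\to B_1\to V_1$, and the atom $B$ is present, then absent, then absent. The index $B$ of $\nu_0$ travels $B\to B_0$. The index $B_1$ of $\nu_0$ travels $B_1\to V_0$, and the atom $B$ enters once. All is well, with one warning. If $B_0$ stayed in play and were used as target number $0$ when $B_1$ is absorbed, then the atom $B$ would be put into $B_0$, and $\nu_0(B)$ would change three times. So after an announcement at most one target of each group may stay in play, and all other cells are frozen.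

Freezing uses up cells. Block $p$ will deal with the numberings $\mu_0,\dots,\mu_{p-1}$, one announcement each, and we give it enough cells from the start.

## 6. The construction of the family

Fix $k\ge1$, a maximal set $U$, and a computable enumeration $(U_s)$ with $U_0=\emptyset$.

**List of opponents.** Using indices $(a,b,c)$ with $W_a$ for the first and $W_b\setminus W_c$ for the second components, fix a uniform list $(\mu_j)_{j\in\mathbb N}$ containing all mixed computable numberings. Let $A_{j,u,s}$ and $E_{j,u,s}$ be computable finite approximations to the two components of $\mu_j(u)$, where $A_{j,u,s}$ is increasing in $s$, and each $E_{j,u,s}(x)$ starts at $0$ and changes at most twice.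

**Blocks and cells.** For each $p$ let
$$N^p_p=k+1,\qquad N^p_r=(k+1)\bigl(1+p\,k\,N^p_{r+1}\bigr)\quad(r<p).$$
Partition $\mathbb N$ effectively into *blocks* $I_p$ with $|I_p|=N^p_0$. Elements of $I_p$ are *cells*. They serve at once as indices of the $\nu_c$, as first-component atoms ("tags") and as second-component atoms.

Each block runs independently. At each stage block $p$ has:

- a set of *alive* cells, and for each alive $V$ finite sets $\mathrm{Tag}(V),\mathrm{Con}(V)\subseteq I_p$;
- functions $loc_c:I_p\to\{\text{alive cells}\}$ for $c<k$;
- a round number $r$; a *pool*, consisting at the start of round $r$ of $N^p_r$ alive cells; and for each pool cell $V$ a finite set $\mathrm{Nm}(V)$ of *names* $(x,c)$ with $x\in I_p$, $c<k$;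
- a set $\mathrm{Done}_p\subseteq\{0,\dots,p-1\}$ with $|\mathrm{Done}_p|=r$.

**Initially** all cells are alive and in the pool, $\mathrm{Tag}(a)=\{a\}$, $\mathrm{Con}(a)=\mathrm{Nm}(a)=\mathrm{Done}_p=\emptyset$, $loc_c(a)=a$ and $r=0$. Start round $0$.

**Starting round $r$.** A *group* is a tuple $\gamma=(B;B_0,\dots,B_{k-1})$ of distinct pool cells; $B$ is its *source* and the $B_d$ are its *targets*. Choose pairwise disjoint groups: one group $\gamma^U$, and for each $j<p$ with $j\notin\mathrm{Done}_p$ a set $\Gamma_j$ of exactly $k\,N^p_{r+1}$ groups. The pool is large enough: for $r<p$ we need $(k+1)(1+(p-r)kN^p_{r+1})\le N^p_r$ cells, and for $r=p$ only $\gamma^U$ is needed. For each $\gamma\in\bigcup_j\Gamma_j$ with source $B$, put the atom $x_\gamma:=B$ into $\mathrm{Con}(B)$.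

**Absorbing** $\gamma=(B;B_0,\dots,B_{k-1})$. For all $d<k$ simultaneously, with old values on the right:

- $\mathrm{Tag}(B_d):=\mathrm{Tag}(B_d)\cup\mathrm{Tag}(B)$;
- $\mathrm{Con}(B_d):=\mathrm{Con}(B_d)\cup(\mathrm{Con}(B)\setminus\{x_\gamma\})\cup\{x:(x,c)\in\mathrm{Nm}(B)\text{ for some }c\ne d\}$ (for $\gamma^U$ there is no $x_\gamma$ and nothing is removed);
- $\mathrm{Nm}(B_d):=\mathrm{Nm}(B_d)\cup\{(x,d):(x,d)\in\mathrm{Nm}(B)\}$;
- whenever $loc_c(a)=B$, set $loc_c(a):=B_c$ (all $c<k$).

Then $B$ becomes dead and leaves the pool.

**Stage $s$.** If block $p$ is not closed, perform the first applicable action.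

- **(U)** $p\in U_s$: absorb $\gamma^U$ and *close* block $p$; nothing changes there any more.
- **(C)** Some $j<p$ with $j\notin\mathrm{Done}_p$ has been split in the current round, and for each $\gamma\in\Gamma_j$ there is $d<k$ with $B_d\in A_{j,u_\gamma,s}$, and $x_\gamma\notin E_{j,u_\gamma,s}$. Take the least such $j$, and let $d(\gamma)$ be the least such $d$. Let $c$ be least with $d(\gamma)=c$ for at least $N^p_{r+1}$ groups $\gamma\in\Gamma_j$; it exists because $|\Gamma_j|=k\,N^p_{r+1}$. Put $c_{p,j}:=c$ and select exactly $N^p_{r+1}$ such groups. The new pool consists of the targets $B_c$ of the selected groups. For these, add $(x_\gamma,c)$ to $\mathrm{Nm}(B_c)$ and put $w_{p,j}(B_c):=u_\gamma$. Put $j$ into $\mathrm{Done}_p$ ("$j$ completes"). All other alive cells of $I_p$ are *frozen*: out of the pool forever. Start round $r+1$.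
- **(S)** Some $j<p$ with $j\notin\mathrm{Done}_p$ has not been split in the current round, and for each $\gamma\in\Gamma_j$ there is $u\le s$ with $B\in A_{j,u,s}$ and $x_\gamma\in E_{j,u,s}$. Take the least such $j$, let $u_\gamma$ be the least such $u$ for each $\gamma\in\Gamma_j$, absorb all $\gamma\in\Gamma_j$, and declare $j$ *split* in this round.

Action (S) asks the question of Section 5, action (C) reads the answer and takes the majority color, and action (U) will make the $\nu_c$ different. Four facts are visible from the rules.

- **(a)** There are at most $p+1$ rounds, each with at most $p$ splits and one completion or closing. So each block reaches a final state.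
- **(b)** $\mathrm{Tag}$, $\mathrm{Con}$, $\mathrm{Nm}$ of a cell change only at the start of a round, when its group is absorbed, or (for $\mathrm{Nm}$) when it is selected at a completion. So frozen cells never change. Within a round, the members of a group do not change between the start of the round and the absorption of that group, nor between this absorption and the end of the round. The sets $\mathrm{Tag}$ and $\mathrm{Con}$ of a fixed alive cell only grow.
- **(c)** Pools shrink. A new pool consists of targets, at most one from each group. So a source of a round is in no later pool, and each cell is a source in at most one round.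
- **(d)** $loc_c(a)$ changes only when it is the source of a group being absorbed, and it is always alive.

**Definition (of $S$ and $\nu_c$).** With final values, let $S=\{(\mathrm{Tag}(V),\mathrm{Con}(V)):V$ alive in the final state of some block$\}$, and let $\nu_c(a)=(\mathrm{Tag}(V),\mathrm{Con}(V))$ with $V$ the final value of $loc_c(a)$. At each stage, $\nu_c(a)$ is approximated by the current pair of $loc_c(a)$, preceded by a pair of empty sets.

## 7. Tags identify cells, names never meet their atoms

**Lemma 7.** If $V$ is alive, then $V\in\mathrm{Tag}(V)$, and every $a\in\mathrm{Tag}(V)$ with $a\ne V$ is dead.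

*Proof.* This lemma makes the search of Proposition 1 available. It holds initially. When $\gamma$ is absorbed, $\mathrm{Tag}(B_d)$ acquires $\mathrm{Tag}(B)$, which consists of $B$, which becomes dead, and of cells already dead. $\square$

Consequences. If $V$ is alive, the tag $V$ lies in no other alive cell's $\mathrm{Tag}$. Distinct finally alive cells give distinct members of $S$. If $V$ is finally alive, its pair is the unique member of $S$ whose first component contains $V$ (all Tags of a block lie inside the block). Also $loc_c(V)=V$ while $V$ is alive, by (d). So each $\nu_c$ is onto $S$.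

**Lemma 8.** At the start of each round, the pool cells have pairwise disjoint Tags. Hence, immediately before any group is absorbed, its members have pairwise disjoint Tags; and at any time, members of different groups of the current round have disjoint Tags.

*Proof.* This lemma lets us know which member of a group an atom came from. At the start of round $0$ the Tags are singletons. During a round, the $\mathrm{Tag}$ of a member of $\gamma$ is contained in the union of the start-of-round Tags of the members of $\gamma$, and it equals its own start-of-round $\mathrm{Tag}$ until $\gamma$ is absorbed. This gives the second and third statements. The new pool takes at most one target from each group, so its cells again have disjoint Tags, and the first statement passes to the next round. $\square$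

**Lemma 9.** For alive $V$: $\mathrm{Con}(V)\subseteq\mathrm{Tag}(V)$; and if $V$ is in the pool and $(x,c)\in\mathrm{Nm}(V)$, then $x\in\mathrm{Tag}(V)$.

*Proof.* This lemma lets Lemma 8 speak about contents and names as well. At the start of a round only $B\in\mathrm{Tag}(B)$ is put into $\mathrm{Con}(B)$. At an absorption, everything that $\mathrm{Con}(B_d)$ and $\mathrm{Nm}(B_d)$ acquire comes from $\mathrm{Con}(B)$ and $\mathrm{Nm}(B)$, so its atoms are in $\mathrm{Tag}(B)\subseteq$ new $\mathrm{Tag}(B_d)$. At a completion, the new name $(x_\gamma,c)$ of $B_c$ satisfies $x_\gamma=B\in\mathrm{Tag}(B_c)$, because $\gamma$ was absorbed earlier in this round. $\square$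

**Lemma 10.** Every name is of the form $(x_\gamma,c)$ with the cell $x_\gamma$ dead, and each atom occurs in names with at most one color.

*Proof.* This lemma separates named atoms from the atoms placed freshly in sources. A name $(x_\gamma,c)$ is created only at the completion ending the round in which $x_\gamma$ is a source. By (c) there is only one such round, and it has only one completion, with one color. At that time $\gamma$ has been absorbed, so $x_\gamma$ is dead. Names are passed on with unchanged color. $\square$

**Lemma 11.** For each alive pool cell $V$ and $(x,c)\in\mathrm{Nm}(V)$: $x\notin\mathrm{Con}(V)$.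

*Proof.* This is what will stop $\nu_c$ from regaining a lost atom. It holds initially, since there are no names. We check the three kinds of change.

*Start of a round.* The atom $B$ added to $\mathrm{Con}(B)$ is an alive cell, so it occurs in no name by Lemma 10.

*Absorption of $\gamma$, including $\gamma^U$.* Beforehand the members of $\gamma$ have pairwise disjoint Tags by Lemma 8. Consider first an old name $(x,c)\in\mathrm{Nm}(B_d)$. By Lemma 9, $x\in$ old $\mathrm{Tag}(B_d)$, so $x\notin\mathrm{Tag}(B)$. Everything added to $\mathrm{Con}(B_d)$ lies in $\mathrm{Tag}(B)$ by Lemma 9, and $x\notin$ old $\mathrm{Con}(B_d)$ by induction. So $x\notin$ new $\mathrm{Con}(B_d)$. Consider next an inherited name $(x,d)\in\mathrm{Nm}(B)$. By induction $x\notin\mathrm{Con}(B)$. Since $x\in\mathrm{Tag}(B)$, we have $x\notin$ old $\mathrm{Tag}(B_d)\supseteq$ old $\mathrm{Con}(B_d)$. By Lemma 10, $x$ has no color other than $d$, so it is not added because of a name either. So $x\notin$ new $\mathrm{Con}(B_d)$.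

*Completion.* Old names are unaffected. Consider a new name $(x_\gamma,c)$ of $B_c$. Before the absorption of $\gamma$, we had $x_\gamma=B\notin\mathrm{Tag}(B_c)\supseteq\mathrm{Con}(B_c)$ by Lemmas 8 and 9. At the absorption $x_\gamma$ was not added to $\mathrm{Con}(B_c)$: it was removed from $\mathrm{Con}(B)$, and it did not occur in $\mathrm{Nm}(B)$ by Lemma 10, since $B$ was alive. Afterwards $\mathrm{Con}(B_c)$ did not change, by (b). $\square$

**Lemma 12.** Each $\nu_c$ is a mixed computable numbering of $S$.

*Proof.* Here we check our own budget of changes. Surjectivity was noted after Lemma 7, and the approximations are computable. First components only grow, because $\mathrm{Tag}(B)\subseteq\mathrm{Tag}(B_c)$ after an absorption; so they are uniformly c.e.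

For second components, $\mathrm{Con}$ of a fixed cell only grows, and new $\mathrm{Con}(B_c)\supseteq\mathrm{Con}(B)\setminus\{x_\gamma\}$. So an atom $x$ is lost from $\nu_c(a)$ only if $x=x_\gamma$ and $loc_c(a)=B$ is the source of a group $\gamma\ne\gamma^U$ being absorbed; then $a$ moves to $B_c$. We show that $x$ is never regained. Until the end of the round (or forever, if the round does not end) $B_c$ does not change and $a$ stays there, by (b) and (d), since $B_c$ is a target.

If $B_c$ is in no later pool, then it never changes and $a$ stays there forever. Otherwise, since pools shrink, $B_c$ is in the next pool. So $B_c$ is the target selected from $\gamma$ at the completion that ends this round, necessarily with color $c$, and then $(x,c)\in\mathrm{Nm}(B_c)$. From then on, as long as $V=loc_c(a)$ is in the pool, $(x,c)\in\mathrm{Nm}(V)$. Indeed, a target keeps its names, an absorbed source $(V;V_0,\dots,V_{k-1})$ passes $(x,c)$ to $V_c=$ new $loc_c(a)$, and starts of rounds and completions remove no names from cells remaining in the pool. By Lemma 11, $x\notin\mathrm{Con}(V)$ during this time. Once $V$ is frozen or the block is closed, nothing changes.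

So each atom, starting from $0$, is gained at most once and lost at most once. $\square$

**Lemma 13.** Each $\nu_c$ is positive.

*Proof.* This feeds Lemma 5. Once $loc_c(a)=loc_c(b)$, this holds forever. So by Lemma 7, $\nu_c(a)=\nu_c(b)$ iff $a,b$ are in the same block and $loc_c(a)=loc_c(b)$ at some stage. This is a c.e. condition. $\square$

## 8. Every numbering of $S$ is above some $\nu_c$

Let $\mu=\mu_j$ be a mixed computable numbering of $S$.

**Lemma 14.** If $p>j$ and $p\notin U$, then $j$ eventually enters $\mathrm{Done}_p$.

*Proof.* This says that $\mu$ must announce a color in every block outside $U$, simply because it is a numbering of $S$. Suppose $j$ never enters $\mathrm{Done}_p$, and consider the final state of block $p$, which is not closed. As $j\notin\mathrm{Done}_p$, the final round has groups $\Gamma_j$.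

*Case 1: $j$ is not split in the final round.* Let $\gamma\in\Gamma_j$. Its source $B$ is finally alive, $B\in\mathrm{Tag}(B)$ and $x_\gamma\in\mathrm{Con}(B)$. As $\mu$ is onto $S$, there is $u$ with $\mu(u)$ equal to the pair of $B$. So $u\le s$, $B\in A_{j,u,s}$ and $x_\gamma\in E_{j,u,s}$ for all large $s$. This holds for all of the finitely many $\gamma\in\Gamma_j$, so the condition of (S) holds for $j$ at all large stages. Then some action is performed at each of them, contradicting (a).

*Case 2: $j$ is split in the final round.* Let $\gamma\in\Gamma_j$. By (S), $B$ is in the first component of $\mu(u_\gamma)\in S$. At the start of the round $B$ was alive, so by Lemma 7 only $B$, among the alive cells, had $B$ in its $\mathrm{Tag}$. During this round only the absorption of $\gamma$ affects members of $\gamma$. So the finally alive cells with $B$ in their $\mathrm{Tag}$ are exactly $B_0,\dots,B_{k-1}$. None of them has $x_\gamma=B$ in $\mathrm{Con}$. Indeed, before the absorption $B\notin\mathrm{Tag}(B_d)\supseteq\mathrm{Con}(B_d)$ by Lemmas 8 and 9; and $B$ was not added, because it was removed from $\mathrm{Con}(B)$ and did not occur in $\mathrm{Nm}(B)$ by Lemma 10.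 So $\mu(u_\gamma)$ is the pair of some $B_d$, and for all large $s$ we have $B_d\in A_{j,u_\gamma,s}$ and $x_\gamma\notin E_{j,u_\gamma,s}$. Hence the condition of (C) holds for $j$ at all large stages, and some action is performed at each of them, contradicting (a). $\square$

**Lemma 15.** Let $j$ complete in block $p$ at stage $s_1$ with $c=c_{p,j}$. Let $V$ be in the new pool, $u=w_{p,j}(V)$, and $loc_c(a)=V$ right after this completion. Then $\mu(u)=\nu_c(a)$.

*Proof.* This says that the announcement is binding, for the rest of the life of the block. We have $V=B_c$ for a selected $\gamma$; let $x=x_\gamma=B$, so $u=u_\gamma$.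

**Step 1: the atom $x$ is gone from $\mu(u)$.** The value $E_{j,u,s}(x)$ started at $0$, was $1$ when $j$ was split in this round, and is $0$ at $s_1$. Both changes are used, so $x$ is not in the second component of $\mu(u)$. Also $V=B_{d(\gamma)}$ is in $A_{j,u,s_1}$, hence in the first component of $\mu(u)$.

**Step 2: every wrong cell contains $x$.** To rule out all cells but one, we claim that at all times after the completion at $s_1$, with $Z^*=loc_c(a)$:

1. $V\in\mathrm{Tag}(Z^*)$;
2. every alive $Z\ne Z^*$ with $V\in\mathrm{Tag}(Z)$ has $x\in\mathrm{Con}(Z)$;
3. if $Z^*$ is in the pool, then $(x,c)\in\mathrm{Nm}(Z^*)$.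

Right after the completion $V$ is alive, so by Lemma 7 the only alive cell with tag $V$ is $V=Z^*$, and $(x,c)\in\mathrm{Nm}(V)$. Starts of rounds and later completions preserve the claim: they change no Tags or locations, remove nothing from $\mathrm{Con}$, and remove no names from cells remaining in the pool.

Consider the absorption of a group $\gamma'=(B';B'_0,\dots,B'_{k-1})$, possibly $\gamma^U$. By Lemma 8, at most one member $Y$ of $\gamma'$ has $V\in\mathrm{Tag}(Y)$ beforehand. If there is none, then $Z^*$ is not in $\gamma'$ by 1, and no cell with tag $V$ changes or arises. Otherwise there are three possibilities.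

- *$Y$ is a target.* The other members do not acquire tag $V$, as $B'$ does not have it. Also $Z^*\ne B'$, so $loc_c(a)$ does not change. If $Y=Z^*$, its names stay. If $Y\ne Z^*$, then $x$ stays in $\mathrm{Con}(Y)$, and $Z^*$ is not a member of $\gamma'$.
- *$Y=B'=Z^*$.* As $B'$ is in the pool, $(x,c)\in\mathrm{Nm}(B')$. So $x$ is put into $\mathrm{Con}(B'_d)$ for all $d\ne c$, while $B'_c$ is the new $loc_c(a)$, acquires tag $V$ and inherits $(x,c)$.
- *$Y=B'\ne Z^*$.* Then $x\in\mathrm{Con}(B')$. If $\gamma'$ has an atom $x_{\gamma'}=B'$, then $x\neq x_{\gamma'}$, because the cell $x=B$ is dead while $B'$ was alive. So all $\mathrm{Con}(B'_d)$ get $x$. And $Z^*$ is not a member of $\gamma'$, since it has tag $V$ and differs from $Y$.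

This proves the claim.

**Step 3: conclusion.** Finally we locate $\mu(u)$. As a member of $S$ with $V$ in its first component, $\mu(u)$ is the pair of a finally alive $Z$ with $V\in\mathrm{Tag}(Z)$, and $x\notin\mathrm{Con}(Z)$ by Step 1. By the claim, $Z$ is the final $loc_c(a)$. So $\mu(u)=\nu_c(a)$. $\square$

**Proposition 16.** $\nu_c\le\mu$ for some $c<k$.

*Proof.* **Step 1: one color for almost all blocks.** Here we use maximality to fix $c$. The sets $M_c=\{p>j:j\text{ completes in block }p\text{ with }c_{p,j}=c\}$, $c<k$, are c.e., and by Lemma 14 they cover $\overline U\setminus\{0,\dots,j\}$. Choose $c$ with $M_c\cap\overline U$ infinite. By maximality $\overline U\setminus M_c$ is finite. Let $X=\{0,\dots,j\}\cup(\overline U\setminus M_c)$, a finite set.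

**Step 2: the reduction.** We now define a computable $f$ with $\nu_c=\mu\circ f$. On the finitely many indices in blocks $p\in X$, use a finite table. For $p\notin X$ and $a\in I_p$, run the construction until

(i) $j$ has completed in block $p$ with $c_{p,j}=c$, or (ii) block $p$ is closed.

One of these happens: if $p\notin U$ then $p\in M_c$, and if $p\in U$ then the block is eventually closed.

If (i) has happened, let $V=loc_c(a)$ right after the completion of $j$. If $V$ is in the new pool, put $f(a)=w_{p,j}(V)$; this is correct by Lemma 15, whether or not $p$ enters $U$ later. Otherwise $V$ is alive and frozen, hence finally alive and unchanged, and $\nu_c(a)$ is its pair. Search for $w$ with $V$ in the first component of $\mu(w)$, and put $f(a)=w$. By Lemma 7, $\mu(w)=\nu_c(a)$.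

If (i) has not happened, then (ii) holds. Let $V=loc_c(a)$, which is final. Search for $w$ with $V$ in the first component of $\mu(w)$, and put $f(a)=w$. Again $\mu(w)=\nu_c(a)$ by Lemma 7.

The searches run through c.e. first components, and they terminate because $\mu$ is onto $S$. $\square$

## 9. Noncomputability of $U$ keeps the $\nu_c$ independent

**Proposition 17.** If $\emptyset\ne C\subseteq\{0,\dots,k-1\}$, $d<k$ and $d\notin C$, then $\nu_d\not\le\bigoplus_{e\in C}\nu_e$.

*Proof.* The plan is that of Section 4: a reduction would let us enumerate $\overline U$. Suppose there is a reduction. Reading off quotient and remainder of its values, we get computable $g_0,g_1$ with $g_1(a)\in C$ and $\nu_d(a)=\nu_{g_1(a)}(g_0(a))$ for all $a$. Call $p$ *settled at $s$* if after stage $s$ block $p$ is not closed and for all $a\in I_p$ we have $g_0(a)\in I_p$ and $loc_d(a)=loc_{g_1(a)}(g_0(a))$. This is a computable relation. We claim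
$$p\notin U\iff\exists s\ (p\text{ is settled at }s).$$

**Step 1 ($\Rightarrow$): blocks outside $U$ get settled.** Let $p\notin U$, so block $p$ is never closed. Consider its final state and let $a\in I_p$. The first component of $\nu_d(a)$ is nonempty and contained in $I_p$. So $g_0(a)\in I_p$. By Lemma 7 equality of the pairs gives equality of the final locations.

**Step 2 ($\Leftarrow$): a settled block never enters $U$.** Here we show that an absorption after settling would split two indices irreparably. Let $p$ be settled at $s$ and suppose $p\in U$. Then some absorption in block $p$ happens after $s$, at the latest when the block closes. Let $\gamma=(B;B_0,\dots,B_{k-1})$ be one of the groups absorbed in the first absorbing action after $s$. Locations change only by absorption. So just before this action $loc_d(B)=B=loc_e(b)$ with $b=g_0(B)$ and $e=g_1(B)\in C$, and $e\ne d$. Just after it $loc_d(B)=B_d$ and $loc_e(b)=B_e\ne B_d$.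

By (c), at most one of $B_d,B_e$ is ever in a later pool. Let $Y$ be one that is not. It stays alive and unchanged, and the index located there stays at $Y$. The other index does not move again in this round, because its location is a target; so it stays where it is or moves only to members of later pools, hence never to $Y$. So the final locations differ, and $\nu_d(B)\ne\nu_e(b)$ by Lemma 7. This contradicts $\nu_d(B)=\nu_{g_1(B)}(g_0(B))$.

**Step 3: contradiction.** By the claim $\overline U$ is c.e. So $U$ is computable, which a maximal set is not. $\square$

## 10. Proof of Theorem 4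

*Mixed family, items 1 and 2.* Each $\nu_c$ is a positive mixed computable numbering of $S$ by Lemmas 12 and 13, so its class is minimal by Lemma 5. The $\nu_c$ are pairwise inequivalent, by Proposition 17 with one-element sets $C$. Every mixed computable numbering of $S$ is above some $\nu_c$ by Proposition 16; this is item 2. If $[\mu]$ is minimal and $\nu_c\le\mu$, then $\nu_c\equiv\mu$. So there are exactly $k$ minimal elements, the classes of $\nu_0,\dots,\nu_{k-1}$.

*Mixed family, item 3.* If $C\subseteq D$, the reduction is clear. If $c\in C\setminus D$, then $\nu_c\le\bigoplus_{e\in C}\nu_e$, but $\nu_c\not\le\bigoplus_{d\in D}\nu_d$ by Proposition 17. So $\bigoplus_{e\in C}\nu_e\not\le\bigoplus_{d\in D}\nu_d$. Since $\bigoplus_{e\in C\cup D}\nu_e$ represents the supremum of the joins for $C$ and $D$, the map sending $C$ to the class of $\bigoplus_{e\in C}\nu_e$ embeds the nonempty subsets with $\cup$, and singletons go to the minimal elements.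

*All levels.* By Lemma 6, $\mathcal C$ transfers everything to $R(\mathcal C[S],\Sigma_2^{-1})$, and $m-2$ applications of Corollary 3 transfer it to $\Sigma_m^{-1}$ for every $m\ge2$. This proves Theorem 4.

In particular, for every $n\ge0$ and $k\ge3$ there is a family $S$ of $\Sigma_{n+2}^{-1}$-sets such that $R(S,\Sigma_{n+2}^{-1})$ has exactly $k$ minimal elements. $\blacksquare$
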